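\title{Transcendental entire functions with a Siegel point\\ of arbitrary irrational rotation number}

\begin{abstract}
For every irrational number $\alpha$ we construct a transcendental entire function $f(z)=e^{2\pi i\alpha}z+\mathcal{O}(z^2)$ that is locally linearizable at the origin. Hence there is no $\alpha$ for which the origin is a Cremer point of all transcendental entire functions of this form. The function is a limit of maps that are holomorphic on growing disks and have exact rotation domains. Each step consists of two quasiconformal surgeries: the rotation domain first grows a long thin finger, and the map is then replaced by a polynomial outside the rotation domain. No arithmetic property of $\alpha$ is used. As a complement we show that for each prescribed growth bound there is a dense $G_\delta$ set of irrational $\alpha$ for which the origin is a Cremer point of every nonlinear entire function obeying the bound.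
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\alpha$ be an irrational real number, let $\lambda=e^{2\pi i\alpha}$, and let $f(z)=\lambda z+\mathcal{O}(z^2)$ be holomorphic near $0$. The origin is a \emph{Siegel point} of $f$ if $f$ is locally linearizable at $0$, that is, if there is a holomorphic change of coordinates $\varphi$ near $0$, with $\varphi(0)=0$ and $\varphi'(0)\neq0$, such that $\varphi(f(z))=\lambda\varphi(z)$. Otherwise the origin is a \emph{Cremer point}. At a Siegel point the dynamics of $f$ is that of an irrational rotation: a neighborhood of $0$ is filled by invariant closed curves, and every orbit is dense in its curve.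

To see what decides between the two cases, write $f(z)=\lambda z+a_2z^2+\cdots$ and look for the inverse $H(\zeta)=\zeta+h_2\zeta^2+\cdots$ of $\varphi$. Comparing coefficients of $\zeta^n$ in $f(H(\zeta))=H(\lambda\zeta)$ gives
\[
(\lambda^n-\lambda)\,h_n=\text{a polynomial in } a_2,\dots,a_n,h_2,\dots,h_{n-1},
\]
for instance $h_2=a_2/(\lambda^2-\lambda)$. Since $\lambda$ is not a root of unity, there is exactly one formal solution. Whether it converges depends on the small divisors $|\lambda^n-\lambda|$, which are small when $(n-1)\alpha$ is close to an integer, and on possible cancellations in the numerators. Two classical results describe the two sides.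

\begin{itemize}
\item (Brjuno, 1965; R\"ussmann, 1967.) Let $p_n/q_n$ be the continued fraction convergents of $\alpha$. If $\sum_{n\ge1}\frac{\log q_{n+1}}{q_n}<\infty$, then every holomorphic germ $f(z)=\lambda z+\mathcal{O}(z^2)$ is locally linearizable.
\item (Cremer, 1928.) There exists $\alpha\in\mathbb{R}\setminus\mathbb{Q}$ such that $0$ is a Cremer point of every nonlinear polynomial $f(z)=\lambda z+\mathcal{O}(z^2)$.
\end{itemize}

The first result holds for all germs. The second cannot: for every $\alpha$, conjugating the rotation $\zeta\mapsto\lambda\zeta$ by a local change of coordinates produces a linearizable germ. With $H(\zeta)=\zeta/(1-\zeta)$ one gets the nonlinear map $\lambda z/(1+(1-\lambda)z)$. This map has a pole, and Cremer's theorem says that for suitable $\alpha$ no change of coordinates produces a nonlinear polynomial. It is natural to ask whether holomorphy in the whole plane is already enough to exclude such conjugates. The following question is posed in \cite{SD}; the quantifiers are those of Cremer's theorem.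

\medskip
\noindent\textbf{Question.} \emph{Does there exist one $\alpha\in\mathbb{R}\setminus\mathbb{Q}$ such that, for every transcendental entire function $f$ with $f(z)=e^{2\pi i\alpha}z+\mathcal{O}(z^2)$ near $0$, the origin is a Cremer point of $f$?}
\medskip

We use the notation $D_r=\{|z|<r\}$, $\mathbb{D}=D_1$ and $M(t,f)=\max_{|z|\le t}|f(z)|$, and we call a map \emph{univalent} if it is holomorphic and injective. A \emph{rotation domain} of $f$ is a set $H(\mathbb{D})$ on which $f$ is holomorphic, where $H$ is univalent on $\mathbb{D}$, $H(0)=0$ and $f(H(\zeta))=H(\lambda\zeta)$. The origin is a Siegel point exactly when a rotation domain exists: take $H(\zeta)=\varphi^{-1}(\tau\zeta)$ with $\tau$ small, and conversely $\varphi=H^{-1}$. Any two rotation domains are nested. Indeed $H_2^{-1}\circ H_1$ commutes with $\zeta\mapsto\lambda\zeta$ near $0$, so its Taylor coefficients satisfy $c_n\lambda^n=\lambda c_n$ and it is a linear map $\zeta\mapsto c\zeta$; if $|c|\le1$, then $H_1(\zeta)=H_2(c\zeta)$ on $\mathbb{D}$. The union of all rotation domains is the \emph{Siegel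 disk} of $f$.

One reason to expect the answer ``yes'' is that the conclusion of Cremer's theorem survives under any fixed bound on the growth.

\begin{theorem}\label{thm:cremer}
Let $\Phi:(0,\infty)\to(0,\infty)$ be nondecreasing with $\Phi(t)\ge t+2$. There is a dense $G_\delta$ set of irrational $\alpha$ such that $0$ is a Cremer point of every nonlinear entire function $f(z)=e^{2\pi i\alpha}z+\mathcal{O}(z^2)$ with $M(t,f)\le\Phi(t)$ for all $t\ge t_f$, where $t_f$ may depend on $f$.
\end{theorem}

The function $\Phi(t)=e^{e^t}$ satisfies $\Phi(t)\ge1+e^t\ge t+2$. An entire function of finite order satisfies $M(t,f)\le e^{t^N}$ for some $N$ and all large $t$, hence $M(t,f)\le e^{e^t}$ for large $t$. So a single $\alpha$ serves for all nonlinear entire functions of finite order, polynomials included. But the set of $\alpha$ depends on $\Phi$, and the dependence cannot be removed: the answer to the Question is \emph{no}, for every irrational $\alpha$.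

\begin{theorem}\label{thm:siegel}
Let $\alpha$ be any irrational number, $\lambda=e^{2\pi i\alpha}$, $r>0$, $\varepsilon>0$, and let $\Phi:(0,\infty)\to(0,\infty)$ be any function. There is a transcendental entire function $f(z)=\lambda z+\mathcal{O}(z^2)$, locally linearizable at $0$, whose Siegel disk contains $D_r$, with $|f(z)-\lambda z|<\varepsilon$ on $D_r$ and $M(t,f)>\Phi(t)$ for a sequence of $t\to\infty$. In particular, for no irrational $\alpha$ is $0$ a Cremer point of all transcendental entire functions $f(z)=e^{2\pi i\alpha}z+\mathcal{O}(z^2)$.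
\end{theorem}

The proof of Theorem~\ref{thm:siegel} never estimates a small divisor. At every stage of the construction we keep an \emph{exact} conjugacy to the rotation, and we only enlarge the disk on which the map is holomorphic. Theorem~\ref{thm:cremer} is not needed for this proof, but its short proof in Section~\ref{sec:cremer} shows which constructions cannot work. Section~\ref{sec:qc} recalls the quasiconformal tools. Section~\ref{sec:induction} explains the method on a M\"obius map and reduces Theorem~\ref{thm:siegel} to two propositions, which are proved in Sections~\ref{sec:extension} and~\ref{sec:finger}. From now on $\alpha$ is irrational and $\lambda=e^{2\pi i\alpha}$, except where the set of Theorem~\ref{thm:cremer} is being defined.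

\section{A growth bound forces Cremer points}\label{sec:cremer}

On a Siegel disk the iterate $f^q$ is as close to the identity as $\lambda^q$ is to $1$. A growth bound gives an upper bound for $f^q$ on large disks. If $\lambda^q-1$ is small enough compared with that bound, the three circles theorem spreads the estimate for $f^q(z)-z$ from a small disk to all disks. Recall its statement: if $u$ is holomorphic near $\overline{D_R}$ and $0<r<x<R$, then
\[
\log M(x,u)\le(1-\theta)\log M(r,u)+\theta\log M(R,u),\qquad\theta=\frac{\log(x/r)}{\log(R/r)}\in(0,1).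
\]

\begin{proof}[Proof of Theorem~\ref{thm:cremer}]
Let $\Phi^{\circ q}$ be the $q$-th iterate of $\Phi$ and put $A_q=\Phi^{\circ q}(q)$, so that $A_q\ge q+2$. Let $\mathcal{G}$ be the set of $\alpha\in\mathbb{R}$ such that
\begin{equation}\label{eq:liouville}
|e^{2\pi iq\alpha}-1|<A_q^{-q}
\end{equation}
for infinitely many integers $q\ge1$. For each $N$, the set of $\alpha$ satisfying \eqref{eq:liouville} for some $q\ge N$ is open, and it contains $\mathbb{Q}$: for $\alpha=a/b$ take a multiple $q\ge N$ of $b$. The set $\mathcal{G}\setminus\mathbb{Q}$ is the intersection of these open dense sets and of the open dense sets $\mathbb{R}\setminus\{y\}$, $y\in\mathbb{Q}$. By Baire's theorem it is a dense $G_\delta$ set, and it consists of irrational numbers.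

Let $\alpha\in\mathcal{G}\setminus\mathbb{Q}$, let $f(z)=\lambda z+\mathcal{O}(z^2)$ be entire with $M(t,f)\le\Phi(t)$ for $t\ge t_f$, and suppose that $0$ is a Siegel point. We show that $f$ is linear. Let $H(\mathbb{D})$ be a rotation domain and choose $r>0$ with $\overline{D_r}\subset H(D_{1/2})$. For $z=H(\zeta)$ with $|\zeta|<\frac12$ we have $f^q(z)-z=H(\lambda^q\zeta)-H(\zeta)$, so
\[
|f^q(z)-z|\le C\,|\lambda^q-1|\quad\text{on }\overline{D_r},\qquad C=M(\tfrac12,H').
\]
Fix $x>r$ and $R>\max(x,t_f)$. Then $M(R,f^q)\le\Phi^{\circ q}(R)$ for all $q\ge0$: if this holds for $q$, then $t=\Phi^{\circ q}(R)\ge R\ge t_f$ because $\Phi(t')\ge t'$ for all $t'$, and so $M(R,f^{q+1})\le M(t,f)\le\Phi(t)$. For $q\ge R$ the monotonicity of $\Phi$ gives $\Phi^{\circ q}(R)\le A_q$, and $R\le A_q$; hence $|f^q(z)-z|\le2A_q$ on $\overline{D_R}$. For $q\ge R$ satisfying \eqref{eq:liouville}, Hadamard's three circles theorem yields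
\[
\log\max_{|z|\le x}|f^q(z)-z|\le(1-\theta)\log C+\theta\log2-\bigl((1-\theta)q-\theta\bigr)\log A_q .
\]
Here $\theta<1$ does not depend on $q$ and $\log A_q\ge\log 3$, so the right side tends to $-\infty$. The sequence $q_1<q_2<\cdots$ of solutions of \eqref{eq:liouville} does not depend on $x$, so $f^{q_i}\to\mathrm{id}$ locally uniformly on $\mathbb{C}$. If $f(a)=f(b)$, then $f^{q_i}(a)=f^{q_i}(b)$ for all $i$, and $a=b$ in the limit. An injective entire function is affine, and $f(0)=0$, so $f$ is linear.
\end{proof}

\begin{remark}\label{rem:obstruction}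
Two consequences guide the construction for Theorem~\ref{thm:siegel}. First, if $\alpha$ lies in the set of Theorem~\ref{thm:cremer} for some $\Phi$, then every nonlinear entire $f$ with a Siegel point of multiplier $\lambda$ satisfies $M(t,f)>\Phi(t)$ for a sequence of $t\to\infty$; fast growth is forced on us. Second, for $\alpha$ in the set belonging to $e^{e^t}$, no nonlinear polynomial with multiplier $\lambda$ at $0$ is linearizable. Linearizable approximations to $f$ therefore cannot be nonlinear polynomials. Ours will be defined on disks only.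
\end{remark}

\section{Quasiconformal background}\label{sec:qc}

Write $\partial=\partial/\partial z$ and $\bar\partial=\partial/\partial\bar z$. Let $K\ge1$ and $k=\frac{K-1}{K+1}$. A continuous map $g$ from a plane domain to $\mathbb{C}$ is \emph{$K$-quasiregular} if its first distributional derivatives are locally square integrable and $|\bar\partial g|\le k|\partial g|$ almost everywhere. An injective $K$-quasiregular map is called \emph{$K$-quasiconformal}, or $K$-qc; it is an orientation-preserving homeomorphism onto its image. The condition is local. We use the following standard facts.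

\begin{itemize}
\item[(Q1)] A $1$-quasiregular map is holomorphic. The composition of a $K$- and a $K'$-quasiregular map is $KK'$-quasiregular and obeys the chain rule almost everywhere. The inverse of a $K$-qc map is $K$-qc. A nonconstant quasiregular map $g$ is open, its differential $Dg(z)$ exists and has positive determinant for almost every $z$, and preimages of null sets under $g$ are null. Its \emph{Beltrami coefficient} is $\mu_g=\bar\partial g/\partial g$.
\item[(Q2)] For every measurable $\mu$ on $\mathbb{C}$ with $\|\mu\|_\infty<1$ there is a unique qc homeomorphism $\Psi^\mu:\mathbb{C}\to\mathbb{C}$ fixing $0$ and $1$ with Beltrami coefficient $\mu$.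
\item[(Q3)] The $K$-qc homeomorphisms of $\mathbb{C}$ fixing $0$ and $1$ form a compact family for locally uniform convergence. For a qc map $\Psi$, the integral of the Jacobian $|\partial\Psi|^2-|\bar\partial\Psi|^2$ over a disk is the area of the image.
\item[(Q4)] A homeomorphism between plane domains that is $K$-qc off a locally finite union of analytic arcs is $K$-qc.
\item[(Q5)] An orientation-preserving bi-Lipschitz homeomorphism between plane domains is qc.
\end{itemize}

\subsection*{Pull-back of Beltrami coefficients}
An $\mathbb{R}$-linear map $A(v)=av+b\bar v$ with positive determinant has $|b|<|a|$. Its coefficient $b/a$ determines $A$ up to multiplication by a nonzero complex number, and the ratio of its singular values is $K(b/a)$, where $K(\nu)=\frac{1+|\nu|}{1-|\nu|}$. For $|\nu|<1$ let $A_\nu(v)=v+\nu\bar v$. If $\mu$ is a function with $|\mu|<1$ and $Dg(z)$ exists with positive determinant, we define $(g^*\mu)(z)$ as the coefficient of $A_{\mu(g(z))}\circ Dg(z)$; at other points we put $(g^*\mu)(z)=0$. This value depends only on $Dg(z)$ and $\mu(g(z))$. The definition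 gives, wherever the differentials have positive determinant,
\begin{equation}\label{eq:pullback}
g^*0=\mu_g,\qquad(g_1\circ g_2)^*\mu=g_2^*(g_1^*\mu),\qquad K\bigl((g^*\mu)(z)\bigr)\le K\bigl(\mu_g(z)\bigr)\,K\bigl(\mu(g(z))\bigr).
\end{equation}
The second identity holds because $A_{g_1^*\mu}$ is a complex multiple of $A_\mu\circ Dg_1$, and the inequality because the ratio of singular values is submultiplicative. If $g$ is holomorphic near $z$ and $g'(z)\ne0$, then $(g^*\mu)(z)=\mu(g(z))\,\overline{g'(z)}/g'(z)$, so $|(g^*\mu)(z)|=|\mu(g(z))|$.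

\begin{lemma}[Straightening]\label{lem:straighten}
Let $g$ be a nonconstant quasiregular map on a domain $O$, let $\|\mu\|_\infty<1$ and $\Psi=\Psi^\mu$. If $g^*\mu=\mu$ almost everywhere on $O$, then $\Psi\circ g\circ\Psi^{-1}$ is holomorphic on $\Psi(O)$. If $\psi$ is qc on $O$ and $\mu_\psi=\mu$ almost everywhere on $O$, then $\Psi\circ\psi^{-1}$ is univalent on $\psi(O)$.
\end{lemma}

\begin{proof}
For almost every $y$, $D\Psi(y)$ is a complex multiple of $A_{\mu(y)}$. By (Q1), for almost every $z\in O$ the map $D(\Psi\circ g)(z)$ has coefficient $(g^*\mu)(z)=\mu(z)$, so it is a complex multiple of $D\Psi(z)$. Hence the quasiregular map $\Psi\circ g\circ\Psi^{-1}$ has complex linear differential almost everywhere and is holomorphic. In the second case $D\Psi(z)$ is a complex multiple of $D\psi(z)$, and the same argument applies to $\Psi\circ\psi^{-1}$.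
\end{proof}

Straightening changes coordinates by $\Psi$, and we need this change to be small. In the first surgery $\mu$ will be small in norm. In the second it will not, but it will live on thinner and thinner sets. The next lemma covers both cases.

\begin{lemma}\label{lem:converge}
If $\|\mu_n\|_\infty\le k<1$ and $\mu_n\to0$ almost everywhere, then $\Psi_n=\Psi^{\mu_n}$ and $\Psi_n^{-1}$ converge to the identity locally uniformly on $\mathbb{C}$.
\end{lemma}

\begin{proof}
By (Q3) it suffices to show that every limit $\Psi$ of a subsequence is the identity. The areas of $\Psi_n(D_R)$ are bounded for each $R$, and $(1-k^2)|\partial\Psi_n|^2$ is at most the Jacobian, so the norms $\|\partial\Psi_n\|_{L^2(D_R)}$ are bounded. For a test function $\phi$ supported in $D_R$,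
\[
\Bigl|\int\phi\,\bar\partial\Psi_n\Bigr|=\Bigl|\int\phi\,\mu_n\,\partial\Psi_n\Bigr|\le\|\phi\mu_n\|_{L^2}\,\|\partial\Psi_n\|_{L^2(D_R)}\to0
\]
by dominated convergence. So $\bar\partial\Psi=0$ in the sense of distributions, and $\Psi$ is an entire homeomorphism fixing $0$ and $1$, that is, the identity. For the inverses, suppose $|\Psi_n-\mathrm{id}|<\epsilon<1$ on $\overline{D_{R+1}}$. The curve $\Psi_n(\partial D_{R+1})$ winds once around each $y\in D_R$, so $y=\Psi_n(x)$ with $x\in D_{R+1}$, and $|\Psi_n^{-1}(y)-y|=|x-\Psi_n(x)|<\epsilon$.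
\end{proof}

\subsection*{Three further facts}
A compact set is \emph{full} if its complement in $\mathbb{C}$ is connected.

\begin{itemize}
\item[(R)] (Runge.) A function holomorphic near a full compact set is a uniform limit of polynomials on that set.
\item[(T)] (Van Kampen.) The union of two simply connected plane domains with nonempty connected intersection is simply connected.
\item[(I)] If $g$ is continuous and locally injective near a compact set $X$ and injective on $X$, then $g$ is injective on a neighborhood of $X$.
\end{itemize}
For (I): otherwise there are points $x_n\ne y_n$ with $g(x_n)=g(y_n)$ and limits $x,y\in X$; then $g(x)=g(y)$, so $x=y$, which contradicts local injectivity at $x$.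

\section{The inductive construction}\label{sec:induction}

\subsection{A M\"obius map}\label{sub:moebius}

The map $h(\zeta)=\zeta/(1-\zeta)$ sends $\mathbb{D}$ onto the half-plane $\Pi=\{\operatorname{Re}z>-\frac12\}$, and $G(z)=\lambda z/(1+(1-\lambda)z)$ satisfies $G(h(\zeta))=h(\lambda\zeta)$. The pole $z_*=1/(\lambda-1)=h(\lambda^{-1})$ lies on $\partial\Pi$. Let $R>|z_*|$. We want to remove the pole: to find a map that is holomorphic on all of $D_R$, close to $G$ on a given compact part of $\Pi$, and still linearizable at $0$.

Let $r_1<r_2<r_3<r_4<1$. The set $h(\overline{D_{r_4}})$ is a round disk near which $G$ is holomorphic, so a Taylor polynomial $S$ approximates $G$ on it up to any error $\eta>0$. By Remark~\ref{rem:obstruction} we cannot expect $S$ itself to be linearizable. So we keep $G$ on $h(D_{r_2})$, use $S$ outside $h(D_{r_3})$, and interpolate smoothly on the annulus $A$ in between. The result $g$ has an exact rotation domain and no pole, but on $A$ it is only quasiregular, with $\mu_g=\mathcal{O}(\eta)$. To apply Lemma~\ref{lem:straighten} on a disk $W\supset\overline{D_R}$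 we need a $g$-invariant coefficient $\mu$ on $W$. Put $\mu=0$ outside $W$; invariance then forces $\mu(z)$ to be the Beltrami coefficient of $g^n$ at $z$, where $n$ is the first time the orbit of $z$ leaves $W$. By \eqref{eq:pullback}, $K(\mu(z))$ is at most $(1+\mathcal{O}(\eta))^j$, where $j$ is the number of visits of the orbit to $A$ before time $n$. The difficulty is that $A$ is invariant under $G$, so an orbit that enters $A$ tends to stay.

What saves the argument is that the invariant curves in $A$ stick out of $W$. Take $W=D_{\rho_1}$ with $\rho_1=M(r_1,h)=r_1/(1-r_1)>R$. For $\zeta=te^{i\theta}$ with $r_2\le t<1$ we have $|1-\zeta|\le(1-t)+t|\theta|$, hence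
\[
\frac1{|h(\zeta)|}\le\frac1{r_2}-1+|\theta|=\frac1{\rho_1}-\theta_0+|\theta|,\qquad\theta_0=\frac1{r_1}-\frac1{r_2}>0 .
\]
So $h(\zeta)$ lies outside $\overline W$, with a definite margin, when $|\theta|\le\theta_0/2$. Since $\alpha$ is irrational, there is an $N$ such that every point of the unit circle is within angle $\theta_0/2$ of one of $1,\lambda,\dots,\lambda^N$. Then every $G$-orbit starting in $A$ leaves $W$ within $N$ steps. The number $N$ depends on $\alpha,r_1,r_2$ but not on $\eta$. Choosing $\eta$ last, the same holds for $g$, and $\|\mu\|_\infty\to0$ as $\eta\to0$. This is the only role of $\alpha$: it determines $N$, and hence how small $\eta$ must be. For rational $\alpha$ the orbits are finite and may miss the window $|\theta|\le\theta_0/2$ altogether.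

The shape of the rotation domain matters. For $h(\zeta)=m\zeta$ the disk of radius $M(r_1,h)$ lies inside $h(D_{r_2})$, where the map was not changed, and nothing is gained. The surgery is useful when the rotation domain reaches far out in some direction while leaving room in the others. After the surgery the map is known only on a disk whose radius is comparable to the reach of the rotation domain that we retain. To repeat the step, the rotation domain must first be made to reach much farther, without changing the map on the disk already gained. This is the task of the second surgery.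

\subsection{States and the two surgeries}

\begin{definition}\label{def:state}
A \emph{state} is a triple $(\rho,H,F)$, where $\rho>0$, $F$ is holomorphic on $D_\rho$, and for some $c>0$ the map $H$ is univalent on $D_{1+c}$ with $H(0)=0$, $H(D_{1+c})\subset D_\rho$ and $F(H(\zeta))=H(\lambda\zeta)$ on $D_{1+c}$. Its \emph{reach} is $m=M(1,H)<\rho$.
\end{definition}

The collar $1<|\zeta|<1+c$ provides holomorphic coordinates across the boundary of $H(\mathbb{D})$, where the surgery of the first proposition takes place.

\begin{proposition}[Growing a finger]\label{prop:finger}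
Let $(\rho,H,F)$ be a state with reach $m$, let $0<\delta<\min(1,m)$ and $R>4m$. There are a simply connected domain $\Omega$, a holomorphic map $G:\Omega\to\mathbb{C}$, a univalent map $h:\mathbb{D}\to\Omega$ with $h(0)=0$, and a point $p\notin\Omega$ with $|p|=3m$, such that
\begin{enumerate}
\item $G(h(\zeta))=h(\lambda\zeta)$ on $\mathbb{D}$, and $\sup_{\mathbb{D}}|h|>R$;
\item $\overline{D_{m-\delta}}\subset\Omega$, and $|G-F|<\delta$ on $\overline{D_{m-\delta}}$;
\item $|h-H|<\delta$ on $\overline{D_{1-\delta}}$.
\end{enumerate}
\end{proposition}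

\begin{proposition}[Extension to a large disk]\label{prop:extension}
Let $m>0$ and $R>4m$. Let $\Omega$ be a simply connected domain, $G:\Omega\to\mathbb{C}$ holomorphic, $h:\mathbb{D}\to\Omega$ univalent with $h(0)=0$, $G(h(\zeta))=h(\lambda\zeta)$ and $\sup_{\mathbb{D}}|h|>R$, and let $p\notin\Omega$ with $|p|=3m$. Let $X\subset\Omega\cap D_R$ be compact, $\delta\in(0,1)$ and $B>0$. There is a state $(\tilde\rho,\tilde H,\tilde F)$ with reach greater than $R$ such that $|\tilde F-G|<\delta$ on $X$, $|\tilde H-h|<\delta$ on $\overline{D_{1-\delta}}$, and $M(4m,\tilde F)>B$.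
\end{proposition}

Since $\tilde\rho$ exceeds the reach, $\tilde F$ is defined on $\overline{D_R}$, which contains $X$ and $\overline{D_{4m}}$. The point $p$ is where a large value is prescribed; it makes the limit grow fast.

\begin{proof}[Proof of Theorem~\ref{thm:siegel} from the two propositions]
We may assume $\varepsilon<\frac12$. Let $m_0=r+1$, $H_0(\zeta)=m_0\zeta$, $F_0(z)=\lambda z$, $\rho_0=2m_0$. This is a state with reach $m_0$. Choose a decreasing sequence $\delta_k>0$, $k\ge0$, with $\sum\delta_k<\varepsilon$ and $m_0\delta_0<\frac12$. Given a state $(\rho_k,H_k,F_k)$ with reach $m_k\ge m_0$, apply Proposition~\ref{prop:finger} with $\delta=\delta_k/2$ and $R=4m_k+1$, and then Proposition~\ref{prop:extension} with the same $\delta$ and $R$, with $m=m_k$, $X=\overline{D_{m_k-\delta_k/2}}$ and $B=\Phi(4m_k)+(4m_k)^k+1$. This gives a state $(\rho_{k+1},H_{k+1},F_{k+1})$ with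
\begin{gather*}
m_{k+1}>4m_k+1,\qquad M(4m_k,F_{k+1})>\Phi(4m_k)+(4m_k)^k+1,\\
|F_{k+1}-F_k|<\delta_k\ \text{ on }\overline{D_{m_k-\delta_k}},\qquad|H_{k+1}-H_k|<\delta_k\ \text{ on }\overline{D_{1-\delta_k}}.
\end{gather*}
Since $m_k\to\infty$, $\delta_k\to0$ and $\sum\delta_k<\infty$, the maps $F_k$ converge locally uniformly on $\mathbb{C}$ to an entire function $f$, and the $H_k$ converge locally uniformly on $\mathbb{D}$ to a holomorphic map $H$ with $H(0)=0$. Passing to the limit in $F_k(H_k(\zeta))=H_k(\lambda\zeta)$ gives $f(H(\zeta))=H(\lambda\zeta)$ on $\mathbb{D}$.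

On $\overline{D_{1-\delta_0}}$, which lies in every $\overline{D_{1-\delta_k}}$, we have $|H(\zeta)-m_0\zeta|\le\sum\delta_k<\frac12$. For $|y|<r$ and $|\zeta|=1-\delta_0$ we have $|m_0\zeta-y|>m_0-\frac12-r=\frac12$. By Rouch\'e's theorem $H$ takes the value $y$, so $H(\mathbb{D})\supset D_r$. In particular $H$ is not constant, and it is univalent by Hurwitz's theorem. Thus $H(\mathbb{D})$ is a rotation domain containing $D_r$. The conjugacy gives $f(0)=0$ and $f'(0)H'(0)=\lambda H'(0)$, so $f'(0)=\lambda$.

Since $m_k-\delta_k\ge m_0-\delta_0>r$ for all $k$, we have $|f(z)-\lambda z|\le\sum\delta_k<\varepsilon$ on $D_r$. Since $m_j-\delta_j>4m_k$ for $j\ge k+1$, we have $|f-F_{k+1}|<1$ on $\overline{D_{4m_k}}$. Hence $M(t_k,f)>\Phi(t_k)+t_k^k$ for $t_k=4m_k\to\infty$. A polynomial of degree $n$ satisfies $M(t,f)=\mathcal{O}(t^n)$, so $f$ is transcendental.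
\end{proof}

\section{Extension to a large disk}\label{sec:extension}

We prove Proposition~\ref{prop:extension} by carrying out the argument of Section~\ref{sub:moebius} in general.

\medskip\noindent\textbf{Constants fixed before the approximation.}
The function $r\mapsto M(r,h)$ is strictly increasing on $(0,1)$ by the maximum principle. Choose $r_0<r_1<r_2<r_3<1$ with $M(r_0,h)>R$ and with $r_0$ so close to $1$ that $|h(r_0\zeta)-h(\zeta)|<\delta/2$ on $\overline{D_{1-\delta}}$. Put
\[
\rho_1=M(r_1,h),\qquad W=D_{\rho_1},\qquad A=h(\{r_2\le|\zeta|\le r_3\}),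
\]
and fix $\tilde\rho$ with $M(r_0,h)<\tilde\rho<\rho_1$. The map $G$ is injective on $h(\mathbb{D})$, being conjugate to a rotation there; so $|G'|\ge c_1>0$ on the compact set $A$, and $G(A)=A$.

Let $r_2\le|\zeta|\le r_3$. The points $\lambda^i\zeta$, $i\ge0$, are dense in their circle because $\alpha$ is irrational, and the maximum of $|h|$ on this circle is at least $M(r_2,h)>\rho_1$. So the open sets $\{\zeta:|h(\lambda^i\zeta)|>\rho_1\}$ cover the compact annulus, and finitely many of them, with $0\le i\le N$, suffice. The continuous function $\max_{0\le i\le N}|h(\lambda^i\zeta)|-\rho_1$ has a positive minimum $c_2$ on the annulus. In other words,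
\begin{equation}\label{eq:exitG}
\max_{0\le i\le N}|G^i(z)|\ge\rho_1+c_2\qquad\text{for all }z\in A .
\end{equation}

\medskip\noindent\textbf{The polynomial.}
As $p\notin\Omega$, the simply connected domain $\Omega$ is not $\mathbb{C}$. Let $\phi:\mathbb{D}\to\Omega$ be a Riemann map and $Y=\phi(\overline{D_t})$ with $t<1$ so large that the compact set $X\cup h(\overline{D_{r_3}})$ lies in the interior of $Y$. The complement of $Y$ is the exterior of a Jordan curve; it is a domain, and it stays connected when $p$ is removed. So $Y\cup\{p\}$ is full. Apply (R) to the function equal to $G$ near $Y$ and to $B+1$ near $p$: for every $\eta>0$ there is a polynomial $S=S_\eta$ with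
\[
|S-G|<\eta\ \text{ on }Y,\qquad|S(p)-(B+1)|<\eta .
\]
This is where simple connectivity is used; on an annulus around $p$ the function $1/(z-p)$ is not a uniform limit of polynomials. For small $\eta$ the polynomial $S$ is nonconstant, because $G$ is nonconstant on $Y$.

\medskip\noindent\textbf{The interpolated map.}
Let $\chi_0:[0,1)\to[0,1]$ be smooth with $\chi_0=1$ on $[0,r_2]$ and $\chi_0=0$ on $[r_3,1)$. Let $\chi=\chi_0(|h^{-1}|)$ on $h(\mathbb{D})$ and $\chi=0$ elsewhere; this is a smooth function on $\mathbb{C}$ supported in $h(\overline{D_{r_3}})\subset\Omega$. Put $g=S+\chi\cdot(G-S)$, understood as $S$ where $\chi=0$. Then $g$ is smooth on $\mathbb{C}$, equals $G$ on $h(D_{r_2})$, and is holomorphic off $A$. On $Y$ we have $g-G=(1-\chi)(S-G)$, so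
\begin{equation}\label{eq:gG}
|g-G|\le\eta\quad\text{on }Y .
\end{equation}
On $A$,
\[
\bar\partial g=-(S-G)\,\bar\partial\chi,\qquad\partial g=G'+(1-\chi)(S'-G')-(S-G)\,\partial\chi ,
\]
and $|S'-G'|\le\eta/\operatorname{dist}(A,\partial Y)$ by Cauchy's estimate. Together with $|G'|\ge c_1$ this gives a constant $C$, independent of $\eta$, such that for small $\eta$ we have $\partial g\ne0$ and $|\mu_g|\le C\eta<1$ on $A$. So $g$ is a nonconstant quasiregular map of $\mathbb{C}$.

As $\eta\to0$, $g^i\to G^i$ uniformly on $A$ for each fixed $i$. Indeed, if this holds for $i-1$, then $g^{i-1}(z)$ is close to $G^{i-1}(z)\in A$ and so lies in $Y$; then \eqref{eq:gG} and the uniform continuity of $G$ on $Y$ give the claim for $i$. By \eqref{eq:exitG}, for small $\eta$: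
\begin{equation}\label{eq:exitg}
\text{for every }z\in A\text{ there is }i\in\{0,\dots,N\}\text{ with }g^i(z)\notin W .
\end{equation}

\medskip\noindent\textbf{The invariant Beltrami coefficient.}
For $z\in W$ let $n(z)=\inf\{n\ge1:g^n(z)\notin W\}\le\infty$. Put $\mu(z)=((g^{n(z)})^*0)(z)$ if $n(z)<\infty$, put $\mu(z)=0$ if $n(z)=\infty$, and put $\mu=0$ off $W$. The sets $\{n=j\}$ are Borel and $g^j$ is smooth, so $\mu$ is measurable. We check that $g^*\mu=\mu$ at every $z\in W$ outside the null set where some $D(g^j)$ is singular.
\begin{itemize}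
\item If $n(z)=1$, then $\mu(g(z))=0$, so $(g^*\mu)(z)=(g^*0)(z)=\mu(z)$.
\item If $1<n(z)<\infty$, then $g(z)\in W$ and $n(g(z))=n(z)-1$. By \eqref{eq:pullback}, $(g^*\mu)(z)=(g^*(g^{n(z)-1})^*0)(z)=\mu(z)$.
\item If $n(z)=\infty$, then $z\notin A$ by \eqref{eq:exitg}, so $g$ is holomorphic near $z$. Also $n(g(z))=\infty$, and both sides vanish.
\end{itemize}
Let $n=n(z)<\infty$, and suppose that $j<n$ is the first index with $g^j(z)\in A$. By \eqref{eq:exitg}, $n\le j+N$. So at most $N$ of the points $z,\dots,g^{n-1}(z)$ lie in $A$, and \eqref{eq:pullback} gives $K(\mu(z))\le\bigl(\frac{1+C\eta}{1-C\eta}\bigr)^N$. Hence $\|\mu\|_\infty\to0$ as $\eta\to0$. Let $\Psi=\Psi^\mu$. By Lemma~\ref{lem:converge}, $\Psi$ and $\Psi^{-1}$ tend to the identity locally uniformly as $\eta\to0$.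

\medskip\noindent\textbf{The new state.}
By Lemma~\ref{lem:straighten}, $\tilde F=\Psi\circ g\circ\Psi^{-1}$ is holomorphic on $\Psi(W)$, and $\Psi(W)\supset\overline{D_{\tilde\rho}}$ for small $\eta$ because $\Psi^{-1}(\overline{D_{\tilde\rho}})\subset W$. The set $h(D_{r_1})$ lies in $W$ and is invariant under $g=G$, so $n=\infty$ and $\mu=0$ on it, and $\Psi$ is univalent there. Put $\tilde H(\zeta)=\Psi(h(r_0\zeta))$ for $|\zeta|<r_1/r_0$. This map is univalent, $\tilde H(0)=0$, and
\[
\tilde F(\tilde H(\zeta))=\Psi(g(h(r_0\zeta)))=\Psi(h(\lambda r_0\zeta))=\tilde H(\lambda\zeta).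
\]
As $\eta\to0$, $\tilde H(\zeta)\to h(r_0\zeta)$ uniformly on $\overline{\mathbb{D}}$. So for small $\eta$ we have $R<M(1,\tilde H)<\tilde\rho$ and $|\tilde H-h|<\delta$ on $\overline{D_{1-\delta}}$. By continuity $\tilde H(D_{1+c})\subset D_{\tilde\rho}$ for some $c>0$, so $(\tilde\rho,\tilde H,\tilde F)$ is a state with reach greater than $R$.

For $z\in X$ and small $\eta$ the point $\Psi^{-1}(z)$ lies in $Y$ and is uniformly close to $z$. By \eqref{eq:gG} and the uniform continuity of $G$ on $Y$, $g(\Psi^{-1}(z))\to G(z)$ uniformly on $X$; these values are bounded, so applying $\Psi$ gives $\tilde F\to G$ uniformly on $X$. Finally $p\in W$ since $3m<R<\rho_1$, and $p\notin h(\mathbb{D})$, so $g(p)=S(p)$. Thus $\tilde F(\Psi(p))=\Psi(S(p))\to B+1$ while $\Psi(p)\to p$. For small $\eta$ we get $|\Psi(p)|\le4m$ and $M(4m,\tilde F)>B$. This proves Proposition~\ref{prop:extension}.\qed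

\section{Growing a finger}\label{sec:finger}

\subsection{The case of a rotation}\label{sub:rotation}

Consider first the initial state $F(z)=\lambda z$, $H(\zeta)=m\zeta$, with $V=H(\mathbb{D})=D_m$. We want a qc map $\Theta$ from $V$ onto a larger domain $V^+$ that contains a thin finger along the segment $[m,R+2)$. The map $F_1=\Theta\circ F\circ\Theta^{-1}$ on $V^+$ is conjugate to the rotation by construction, and it preserves the Beltrami coefficient of $\Theta^{-1}$. The problem is to glue $F_1$ on $V^+$ to $F$ on a set $U\supset D_{m-\delta}$ in such a way that $U\cup V^+$ is simply connected. This requires $F_1=F$ on $U\cap V^+$.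

Let $b_j=\lambda^{-j}m$ be the backward orbit of $b_0=m$, and use the chart $\Lambda_j(\xi)=b_je^\xi$ near $b_j$. In these charts $V$ is the left half-plane and $F$, read from chart $j$ to chart $j-1$, is the identity. Suppose that $\Theta$ acts in chart $j$ as a map $T_j$ which is the identity outside $D_{2w}$ and stretches the left half of $D_{2w}$ over a finger $[0,\ell_j)\times(-w,w)$, with $T_j=\mathrm{id}$ for all but finitely many $j$. Then $F_1$, read from chart $j$ to chart $j-1$, is $T_{j-1}\circ T_j^{-1}$. So
\[
F_1=F\ \text{ exactly at those points }T_j(\xi)\text{ of chart }j\text{ for which }T_{j-1}(\xi)=T_j(\xi).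
\]
A finger at $b_0$ thus calls for a finger at $b_1$, which calls for one at $b_2$, and so on. With fingers at $b_0,\dots,b_{q-1}$ there are three kinds of mismatch. In chart $0$, $F_1=T_0^{-1}$ crushes the long finger into a small half-disk. In chart $q$, $F_1=T_{q-1}$ spreads a small half-disk over a finger. And if $\ell_j<\ell_{j-1}$, then $T_j\ne T_{j-1}$, but we can arrange that they differ only at points sent to the tip of finger $j$. All mismatches must lie outside $U$.

Take for $U$ a disk slightly larger than $D_m$ with a shallow notch at $b_0$ (Figure~\ref{fig:fingers}). The long finger leaves through the notch. Since $\alpha$ is irrational, the points $b_j$ return to the notch; let $q$ be the first return. The fingers at $b_1,\dots,b_{q-1}$ are cut just after they cross $\partial U$, so their tips are outside $U$. For the rotation one could give all fingers the same length. In general $F$ is defined only on $D_\rho$, the fingers are obtained by lifting under $F$, and a lift cannot be followed beyond $D_\rho$; so the cutting is necessary. A last point: the dilatation of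 $T_j$ does not tend to $1$ as $w\to0$. What tends to zero is the set that carries it, and every point of $U$ in a finger leaves $U$ within $q$ steps of $F$. This will give almost everywhere convergence in Lemma~\ref{lem:converge}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.7]
\fill[gray!18] (0,0) circle (1);
\draw (0,0) circle (1);
\draw[thick,dashed] plot[domain=-40:40,samples=41] ({\x}:{1.3-0.5*(1-(\x)*(\x)/1600)*(1-(\x)*(\x)/1600)}) arc (40:320:1.3);
\draw[line width=2.5pt] (0:1)--(0:2.9);
\foreach \n/\ang in {1/-74,2/-148,3/138,4/64}{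
  \draw[line width=2.5pt] (\ang:1)--(\ang:1.43);
  \node at (\ang:0.82) {$b_{\n}$};}
\fill (-10:1) circle (0.035);
\node at (-10:1.2) {$b_5$};
\node at (8:1.18) {$b_0$};
\node at (0,0) {$V$};
\node at (100:1.45) {$\partial U$};
\end{tikzpicture}
\caption{Fingers for the rotation $F(z)=\lambda z$ by about $74^\circ$. The gray disk is the rotation domain $V$, and the dashed curve bounds the notched disk $U$ on which $F$ is kept. The points $b_j$ satisfy $F(b_j)=b_{j-1}$. The long finger at $b_0$ lies outside $U$, the fingers at $b_1,\dots,b_4$ end just outside $U$, and $b_5$ is the first $b_j$ with $j\ge1$ that returns to the notch, so $q=5$.}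
\label{fig:fingers}
\end{figure}

We now prove Proposition~\ref{prop:finger}. All objects in Sections~\ref{sub:notch}--\ref{sub:tubes} are fixed before the width $w$ of the fingers; afterwards ``for small $w$'' means for all $w$ below a bound that depends only on these objects.

\subsection{Boundary charts and notched disks}\label{sub:notch}

Let $H$ be univalent on $D_{1+c}$ as in Definition~\ref{def:state} and let $V=H(\mathbb{D})$, so $V\subset D_m$. Choose $|\zeta_0|=1$ with $H(\zeta_0)=me^{it}$. Replacing $H(\zeta)$ by $e^{-it}H(\zeta_0\zeta)$ and $F(z)$ by $e^{-it}F(e^{it}z)$ gives a state with the same $\rho$ and $m$, and the conclusions for it are carried back by the inverse rotations. So we assume $H(1)=m$. The map $F$ is injective on $H(D_{1+c})$, $F(V)=V$, $F(\overline V)=\overline V$, and $F'(0)=\lambda$.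

Put $b_j=H(\lambda^{-j})$ for $j\ge0$. These points are nonzero and, since $\alpha$ is irrational, distinct, and they accumulate at $b_0=m$. Fix $c_1\in(0,\pi)$ with $e^{c_1}<1+c$ and put $\Lambda_j(\xi)=H(\lambda^{-j}e^\xi)$ for $|\xi|<c_1$. Let $\mathbb{H}=\{\operatorname{Re}\xi<0\}$. The charts $\Lambda_j$ are univalent, $\Lambda_j(0)=b_j$, and
\begin{equation}\label{eq:charts}
F\circ\Lambda_j=\Lambda_{j-1}\quad(j\ge1),\qquad\Lambda_j(\xi)\in V\iff\xi\in\mathbb{H}.
\end{equation}

The union of $V$ with a notched disk must be simply connected, so we need to know the shape of $V$ inside the notch. Since $b_0$ is a point of $\overline V$ of maximal modulus, $\partial V$ crosses the rays from $0$ transversally near $b_0$. To make this precise let $L(\xi)=\log(\Lambda_0(\xi)/m)$ near $0$, with $L(0)=0$ and $L'(0)\ne0$. We have $\operatorname{Re}L\le0$ where $\operatorname{Re}\xi\le0$, so $\operatorname{Re}(L'(0)\xi)\le0$ whenever $\operatorname{Re}\xi\le0$. Taking $\xi=\pm i$ and $\xi=-1$ gives $L'(0)>0$. Hence there are $x_0>0$ and $\varphi_0\in(0,1)$ such that $L^{-1}$ is defined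 on the rectangle $\{|\operatorname{Re}v|<x_0,\ |\operatorname{Im}v|<\varphi_0\}$ with $\operatorname{Re}(L^{-1})'>0$. Let $\mathcal{B}$ be the image of this rectangle under $v\mapsto me^v$. Then
\begin{equation}\label{eq:ray}
z\in\mathcal{B}\setminus V\ \Longrightarrow\ tz\notin V\ \text{ for all }t\ge1 .
\end{equation}
Indeed, $me^v=\Lambda_0(L^{-1}(v))$ lies in $V$ if and only if $\operatorname{Re}L^{-1}(v)<0$. As $t$ increases, $v+\log t$ moves horizontally to the right, and $\operatorname{Re}L^{-1}$ increases along horizontal segments. Once $tz$ has left $\mathcal{B}$ we have $|tz|\ge me^{x_0}>m$.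

Choose $a>0$ with $m(1+a)<\min(\rho,2m)$ and $\kappa\in(0,1)$ with
\[
m(1-\kappa)>\max(m-\delta,\ me^{-x_0}).
\]
Let $\psi$ be a smooth $2\pi$-periodic function with values in $[0,1]$, with $\psi(0)=1$ and $\psi(\varphi)=0$ for $\varphi_0\le|\varphi|\le\pi$. Put
\[
P(\varphi)=m(1+a)-m(a+\kappa)\psi(\varphi),\qquad d(z)=\frac{|z|}{P(\arg z)},\qquad U_s=\{z:d(z)<s\},
\]
with $d(0)=0$. Then $m(1-\kappa)=P(0)\le P\le m(1+a)$. The function $d$ is continuous on $\mathbb{C}$, smooth on $\mathbb{C}\setminus\{0\}$, and $d(tz)=t\,d(z)$ for $t>0$. We use a family of notched disks $U_s$ because the level $s$ will have to be chosen transverse to certain arcs.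

Since $d(b_0)=1/(1-\kappa)>1$ and the $b_j$ accumulate at $b_0$, there is a least $q\ge1$ with $d(b_q)>1$. Thus $d(b_j)\le1$ for $1\le j<q$. Fix $s_+>1$ with
\[
s_+<\min\bigl(d(b_0),d(b_q)\bigr),\qquad s_+m(1+a)<\min(\rho,2m),
\]
so that $\overline{U_{s_+}}\subset D_\rho\cap D_{2m}$. Since $m/P(0)>s_+$, there is $\varphi_1\in(0,1)$ with $m/P(\varphi)>s_+$ for $|\varphi|\le\varphi_1$, and therefore
\begin{equation}\label{eq:sector}
|z|\ge m,\ |\arg z|\le\varphi_1\ \Longrightarrow\ d(z)>s_+ .
\end{equation}

\begin{lemma}\label{lem:star}
For $1\le s\le s_+$ the open set $U_s\cup V$ is star-shaped with respect to $0$, hence a simply connected domain.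
\end{lemma}

\begin{proof}
It suffices to show that $z\notin U_s\cup V$ and $t\ge1$ imply $tz\notin U_s\cup V$. We have $d(tz)\ge d(z)\ge s$, so $tz\notin U_s$. If $|z|\ge m$, then $tz\notin V$ because $V\subset D_m$. If $|z|<m$, then $P(\arg z)\le sP(\arg z)\le|z|<m$. This forces $|\arg z|<\varphi_0$, and $|z|\ge m(1-\kappa)>me^{-x_0}$. So $z\in\mathcal{B}\setminus V$, and \eqref{eq:ray} applies.
\end{proof}

\subsection{The cores of the fingers}\label{sub:arcs}

The long finger follows an arc $\gamma_0$ from $b_0$, and the other fingers follow its successive lifts under $F$. Three things need care. The lifts must avoid critical points of $F$. They can be followed only inside $D_\rho$. And each must cross the boundary of the notched disk at most once, since otherwise disk and finger would enclose a hole.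

\begin{lemma}\label{lem:arcs}
There are numbers $1<s<\sigma<s_+$ and $1=\ell_0\ge\ell_1\ge\dots\ge\ell_{q-1}>0$, and smooth, regular, embedded, pairwise disjoint arcs $\gamma_j:[0,\ell_j]\to\mathbb{C}\setminus\{0\}$, $0\le j\le q-1$, such that:
\begin{itemize}
\item[(A1)] $\gamma_j(t)=\Lambda_j(t)$ for small $t\ge0$, and $\gamma_j(t)\notin\overline V$ for $t>0$;
\item[(A2)] on $\gamma_0$ we have $d>s_+$ and $|\arg z|<1$, and $|\gamma_0(1)|>R+1$;
\item[(A3)] for $j\ge1$ the arc $\gamma_j$ lies in $\overline{U_\sigma}$, $F'\ne0$ on it, and $F\circ\gamma_j=\gamma_{j-1}$ on $[0,\ell_j]$;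
\item[(A4)] each $j\in\{1,\dots,q-1\}$ is either \emph{free}, meaning that $\ell_j=\ell_{j-1}$ and $d<s$ on $\gamma_j$, or \emph{stopped}, meaning that $d(\gamma_j(\ell_j))=\sigma$ and there is $t_j\in(0,\ell_j)$ with $d\circ\gamma_j<s$ on $[0,t_j)$, $d\circ\gamma_j>s$ on $(t_j,\ell_j]$, and $(d\circ\gamma_j)'(t_j)>0$.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{The arc $\gamma_0$.} Let $\mathcal{C}$ be the set of points $F^i(x)$, $1\le i\le q-1$, where $F'(x)=0$ and $x,F(x),\dots,F^{i-1}(x)\in\overline{U_{s_+}}$. It is finite, because $F'\not\equiv0$ has finitely many zeros in the compact set $\overline{U_{s_+}}\subset D_\rho$. As $L'(0)>0$, there is $t_0\in(0,1)$ such that on $[0,t_0]$ the function $\operatorname{Re}L(t)$ has positive derivative and $|\operatorname{Im}L(t)|<\varphi_1$, and such that $\Lambda_0(t)\notin\mathcal{C}$ for $0<t\le t_0$. So $L([0,t_0])$ is the graph of a smooth function $y$ over an interval $[0,x_1]$. Let $x_2>\max(x_1,\log\frac{R+1}m)$. Extend $y$ smoothly to $[0,x_2]$ with $|y|<\varphi_1$, so that $me^{x+iy(x)}\notin\mathcal{C}$ for $x>0$; only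 finitely many points have to be avoided. Extend $\operatorname{Re}L|_{[0,t_0]}$ to a smooth map $x(t)$ of $[0,1]$ onto $[0,x_2]$ with $x'>0$, and put $\gamma_0(t)=me^{x(t)+iy(x(t))}$. This arc is regular and embedded, $|\gamma_0(t)|>m$ and $\gamma_0(t)\notin\mathcal{C}$ for $t>0$, and (A2) holds by \eqref{eq:sector}. If $q=1$, take any $1<s<\sigma<s_+$ and the proof is complete.

\emph{Lifting up to level $s_+$.} Put $\hat\gamma_0=\gamma_0$ and $\hat\ell_0=1$. For $j=1,\dots,q-1$ let $\hat\gamma_j$ be the lift of $\hat\gamma_{j-1}$ under $F$ with $\hat\gamma_j(0)=b_j$, followed on $[0,\hat\ell_j]$, where $\hat\ell_j\le\hat\ell_{j-1}$ is the first time at which $d=s_+$, or $\hat\ell_j=\hat\ell_{j-1}$ if there is no such time. We show by induction on $j$ that the lift exists. It starts, since $F$ is injective near $b_j$ and $d(b_j)\le1<s_+$; in particular $\hat\ell_j>0$. Suppose it is defined on $[0,T)$ with $0<T\le\hat\ell_{j-1}$ and stays in $\overline{U_{s_+}}$. Its limit set as $t\to T$ is connected and contained in the finite set $F^{-1}(\hat\gamma_{j-1}(T))\cap\overline{U_{s_+}}$,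 so the lift converges to a point $x$. The points $x$ and $F^i(x)=\hat\gamma_{j-i}(T)$, $1\le i<j$, lie in $\overline{U_{s_+}}$, and $F^j(x)=\gamma_0(T)\notin\mathcal{C}$. Hence $F'(x)\ne0$, and the local inverse of $F$ at $x$ continues the lift. So $\hat\gamma_j$ exists on $[0,\hat\ell_j]$, it meets no critical point of $F$, and it is smooth and regular. By \eqref{eq:charts} and the injectivity of $F$ near $b_j$, $\hat\gamma_j(t)=\Lambda_j(t)$ for small $t$. If $\hat\gamma_j(t)\in\overline V$ for some $t>0$, then $\gamma_0(t)=F^j(\hat\gamma_j(t))\in\overline V\subset\overline{D_m}$, which is false. In particular $\hat\gamma_j$ avoids $0$, and $d\circ\hat\gamma_j$ is smooth.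

\emph{Cutting at a transverse level.} The arcs $\hat\gamma_j$ do not depend on any further choice, so by Sard's theorem there is $\sigma\in(1,s_+)$ that is a regular value of all the functions $d\circ\hat\gamma_j$, $1\le j\le q-1$. Put $\ell_0=1$. For $j\ge1$ let $\ell_j$ be the first time $t\le\ell_{j-1}$ with $d(\hat\gamma_j(t))=\sigma$, in which case $j$ is stopped; if there is none, put $\ell_j=\ell_{j-1}$, and $j$ is free. This makes sense, and $\ell_j\le\hat\ell_j$. Indeed, assume $\ell_{j-1}\le\hat\ell_{j-1}$. If $\hat\ell_j\ge\ell_{j-1}$, then $\hat\gamma_j$ is defined on $[0,\ell_{j-1}]$. Otherwise $\hat\ell_j<\hat\ell_{j-1}$, so $d\circ\hat\gamma_j$ goes from a value at most $1$ to $s_+$ on $[0,\hat\ell_j]$ and takes the value $\sigma$ before $\hat\ell_j$. Let $\gamma_j=\hat\gamma_j|_{[0,\ell_j]}$. Then $\ell_j>0$, and (A1) and (A3) hold.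

For free $j$, the maximum of $d$ on $\gamma_j$ is less than $\sigma$. For stopped $j$, $d\circ\gamma_j<\sigma$ on $[0,\ell_j)$, and the derivative at $\ell_j$ is nonzero, hence positive. So it is positive on some interval $[\ell_j-\epsilon_j,\ell_j]$, and the maximum of $d\circ\gamma_j$ on $[0,\ell_j-\epsilon_j]$ is less than $\sigma$. Choose $s\in(1,\sigma)$ larger than all these maxima. For stopped $j$ the value $s$ is then taken exactly once, at some $t_j\in(\ell_j-\epsilon_j,\ell_j)$, and (A4) follows.

Finally, $\gamma_j$ is embedded because $F^j\circ\gamma_j=\gamma_0|_{[0,\ell_j]}$ is injective. If $\gamma_i(t)=\gamma_j(t')$ with $i<j$, applying $F^i$ gives $\gamma_0(t)=\gamma_{j-i}(t')\in\overline{U_\sigma}$, which contradicts (A2).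
\end{proof}

From now on $U=U_s$.

\subsection{Tubes}\label{sub:tubes}

For the rotation, the charts $\Lambda_j$ extend along the whole arcs. In general we extend them by smooth charts $\Gamma_j$ in which $F$ is still the identity. We identify $\xi=x+iy$ with $(x,y)$.

\begin{lemma}\label{lem:tubes}
There are $w_0\in(0,c_1)$, $K_0\ge1$ and smooth orientation-preserving embeddings $\Gamma_j$, $0\le j\le q-1$, defined near the closures of the rectangles $Q_j=(-w_0,\ell_j+w_0)\times(-w_0,w_0)$, such that:
\begin{itemize}
\item[(B1)] $\Gamma_j=\gamma_j$ on $[0,\ell_j]$, $\Gamma_j=\Lambda_j$ on $D_{w_0}$, and $\Gamma_j$ is $K_0$-qc on $Q_j$;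
\item[(B2)] for $j\ge1$, $\Gamma_j(Q_j)\subset D_\rho$ and $F\circ\Gamma_j=\Gamma_{j-1}$ on $Q_j\subset Q_{j-1}$;
\item[(B3)] the sets $\Gamma_j(\overline{Q_j})$ are pairwise disjoint and do not contain $0$;
\item[(B4)] $\Gamma_j(\xi)\notin V$ for $\xi\in Q_j$ with $\operatorname{Re}\xi\ge0$.
\end{itemize}
\end{lemma}

\begin{proof}
Extend $\gamma_0$ smoothly a little beyond $[0,1]$, by $\Lambda_0(t)$ for $t<0$. Let $\chi(x)$ be a smooth cutoff function equal to $1$ near $0$ and supported in an interval on which $\gamma_0=\Lambda_0$. For small $|y|$ put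
\[
\Gamma_0(x+iy)=\chi(x)\Lambda_0(x+iy)+(1-\chi(x))\bigl(\gamma_0(x)+iy\gamma_0'(x)\bigr).
\]
On $y=0$ we have $\Gamma_0=\gamma_0$, so $\partial_x\Gamma_0=\gamma_0'$, and $\partial_y\Gamma_0=\chi\,i\Lambda_0'+(1-\chi)\,i\gamma_0'=i\gamma_0'$. The Jacobian there is $|\gamma_0'|^2>0$. So $\Gamma_0$ is an orientation-preserving local diffeomorphism near $[0,1]$, an embedding of a neighborhood of $[0,1]$ by (I), and equal to $\Lambda_0$ near $0$.

Let $j\ge1$. By (A3), $F$ is locally injective near $\gamma_j$ and injective on $\gamma_j$, since $\gamma_{j-1}$ is embedded. By (I) it is injective on a neighborhood $O_j\subset D_\rho$ of $\gamma_j$. Put $\Gamma_j=(F|_{O_j})^{-1}\circ\Gamma_{j-1}$ near $[0,\ell_j]$. It extends $\gamma_j$. For small $\xi$ we have $\Lambda_j(\xi)\in O_j$ and $F(\Lambda_j(\xi))=\Lambda_{j-1}(\xi)=\Gamma_{j-1}(\xi)$, so $\Gamma_j=\Lambda_j$ on some disk $D_{w'}$; take $w'<\ell_{q-1}$ the same for all $j$. For small $w_0<w'/2$ all $\Gamma_j$ are defined near $\overline{Q_j}$, (B2) holds, and (B3) holds because the arcs are compact, disjoint and avoid $0$. A diffeomorphism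 defined near the compact set $\overline{Q_j}$ is qc on $Q_j$, and there are finitely many $j$; this gives $K_0$. For (B4): points of $Q_j$ with $0\le x\le w'/2$ lie in $D_{w'}$, where \eqref{eq:charts} applies. The compact arc $\gamma_j([w'/2,\ell_j])$ is disjoint from $\overline V$ by (A1), so for small $w_0$ the points of $Q_j$ with $x\ge w'/2$ are mapped outside $\overline V$.
\end{proof}

\subsection{Stretching maps}\label{sub:stretch}

Stretching a square of side $w$ horizontally to length $\ell$ has dilatation $\ell/w$, which is unbounded as $w\to0$. The logarithm does better: it opens a half-disk conformally onto an infinite half-strip. It remains to adjust it at both ends, for which bi-Lipschitz maps are convenient. Call a compact set a \emph{BL-disk} if it is the image of $\overline{\mathbb{D}}$ under a bi-Lipschitz homeomorphism.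

\begin{lemma}\label{lem:BL}
Compact convex sets with nonempty interior and the half annulus $\{\frac12\le|\xi|\le2,\ \operatorname{Re}\xi\le0\}$ are BL-disks. If $Z_1,Z_2$ are BL-disks and $b:\partial Z_1\to\partial Z_2$ is an orientation-preserving homeomorphism that is bi-Lipschitz on each of finitely many closed arcs covering $\partial Z_1$, then $b$ extends to a homeomorphism $Z_1\to Z_2$ that is qc in the interior.
\end{lemma}

\begin{proof}
Call $\Xi:\mathbb{C}\to\mathbb{C}$ homogeneous if $\Xi(tz)=t\,\Xi(z)$ for $t\ge0$. A homogeneous map that is Lipschitz on the unit circle is Lipschitz: for $0<|z|\le|z'|$, with $e=z/|z|$ and $e'=z'/|z'|$,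
\[
|\Xi(z)-\Xi(z')|\le|z|\,|\Xi(e)-\Xi(e')|+(|z'|-|z|)\,|\Xi(e')|,\qquad|z|\,|e-e'|\le2|z-z'| .
\]
Let $Z$ be convex with $0$ in its interior, and $n(z)=\inf\{t>0:z\in tZ\}$. This function is subadditive and comparable to $|z|$, hence Lipschitz. The homogeneous maps $z\mapsto n(z)z/|z|$ and $z\mapsto|z|z/n(z)$ are inverse to each other and Lipschitz on the circle, and the first maps $Z$ onto $\overline{\mathbb{D}}$. A branch of $\log$ is univalent near the half annulus, hence bi-Lipschitz on this compact set, and maps it onto a rectangle.

For the extension we may assume $Z_1=Z_2=\overline{\mathbb{D}}$, using orientation-preserving parametrizations. Then $b$ and $b^{-1}$ are piecewise Lipschitz homeomorphisms of the circle, hence Lipschitz for arc length, which is comparable to the chordal distance. The homogeneous extensions of $b$ and $b^{-1}$ are Lipschitz and inverse to each other. Now use (Q5).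
\end{proof}

\begin{lemma}\label{lem:stretch}
There are a constant $K_1$ and, for $0<w\le\ell$, $K_1$-qc homeomorphisms $T_{\ell,w}$ of $\mathbb{H}$ onto $\mathbb{H}\cup\bigl([0,\ell)\times(-w,w)\bigr)$ such that $T_{\ell,w}(\xi)=\xi$ for $|\xi|\ge2w$ and
\begin{equation}\label{eq:compatible}
\ell\le\ell',\ \operatorname{Re}T_{\ell,w}(\xi)<\ell-w\ \Longrightarrow\ T_{\ell',w}(\xi)=T_{\ell,w}(\xi).
\end{equation}
\end{lemma}

\begin{proof}
The map $E(x+iy)=-\frac12e^{-\frac\pi2(x+iy)}$ sends $(0,\infty)\times(-1,1)$ conformally onto $\mathbb{H}\cap D_{1/2}$, and sends $iy$, $|y|\le1$, to the semicircle of radius $\frac12$, with $E(\pm i)=\pm\frac i2$.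

\emph{An infinite finger.} Define $T_\infty$ on $\mathbb{H}$ as $E^{-1}$ for $|\xi|<\frac12$ and as the identity for $|\xi|\ge2$. On the half annulus let it be the extension, given by Lemma~\ref{lem:BL}, onto the half-disk $\{|\xi|\le2,\ \operatorname{Re}\xi\le0\}$ of the boundary map that is the identity on $|\xi|=2$, sends $E(iy)$ to $iy$, and sends $\pm i[\frac12,2]$ affinely onto $\pm i[1,2]$. The three pieces agree on the two semicircles and their images fit together, so $T_\infty$ is a homeomorphism of $\mathbb{H}$ onto $\mathbb{H}\cup([0,\infty)\times(-1,1))$. It is qc by (Q4).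

\emph{A cap.} Let $J$ be the extension, from $\{|\xi|\le\frac12,\ \operatorname{Re}\xi\le0\}$ onto $[0,1]\times[-1,1]$, of the boundary map that sends $E(iy)$ to $iy$ and the diameter $[-\frac i2,\frac i2]$ piecewise affinely onto the other three sides. This boundary map preserves orientation: both the semicircle and the left side are traversed counterclockwise when $y$ decreases. Then $\beta=J\circ E$ is a homeomorphism of $[0,\infty)\times(-1,1)$ onto $[0,1)\times(-1,1)$, qc in the interior and the identity on $\{0\}\times(-1,1)$.

For $\ell\ge1$ define $\beta_\ell$ on the image of $T_\infty$ by $\beta_\ell(v)=v$ if $\operatorname{Re}v<\ell-1$ and $\beta_\ell(v)=(\ell-1)+\beta(v-(\ell-1))$ otherwise. It is a homeomorphism onto $\mathbb{H}\cup([0,\ell)\times(-1,1))$, and by (Q4), applied to the segment $\{\ell-1\}\times(-1,1)$, it is qc with the dilatation bound of $\beta$. Put $T_{\ell,w}(\xi)=w\,\beta_{\ell/w}(T_\infty(\xi/w))$. The constant $K_1$ is the product of the bounds for $\beta$ and $T_\infty$. For $|\xi|\ge2w$ we have $T_\infty(\xi/w)=\xi/w\in\mathbb{H}$, which $\beta_{\ell/w}$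 fixes. For \eqref{eq:compatible}, note that $\beta_{\ell/w}$ maps $\{\operatorname{Re}v\ge\ell/w-1\}$ into itself. So the hypothesis forces $v=T_\infty(\xi/w)$ to satisfy $\operatorname{Re}v<\ell/w-1\le\ell'/w-1$, and both $\beta_{\ell/w}$ and $\beta_{\ell'/w}$ fix $v$.
\end{proof}

Since $T_{\ell,w}$ is a bijection that fixes $\mathbb{H}\setminus D_{2w}$ pointwise, it maps $\mathbb{H}\cap D_{2w}$ onto $(\mathbb{H}\cap D_{2w})\cup([0,\ell)\times(-w,w))$.

\subsection{The surgery}\label{sub:surgery}

Let $w>0$ be small; in particular $2w<w_0$ and $w<\ell_{q-1}$. Write $T_j=T_{\ell_j,w}$ and $\Delta_j=\Lambda_j(D_{2w})$ for $0\le j\le q$. For small $w$ the sets $\Delta_j$ are pairwise disjoint and do not contain $0$, and $F(\Delta_j)=\Delta_{j-1}$ for $j\ge1$. Define $\Theta=\Theta_w$ on $V$ by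
\[
\Theta=\Gamma_j\circ T_j\circ\Lambda_j^{-1}\ \text{ on }V\cap\Delta_j\quad(0\le j\le q-1),\qquad\Theta=\mathrm{id}\ \text{ elsewhere on }V .
\]
The first formula is valid on the larger open set $V\cap\Lambda_j(D_{w_0})$, because $\Gamma_j(T_j(\xi))=\Gamma_j(\xi)=\Lambda_j(\xi)$ for $2w\le|\xi|<w_0$. These open sets and $V\setminus\bigcup_{j<q}\overline{\Delta_j}$ cover $V$, so $\Theta$ is $K_0K_1$-quasiregular. It maps $V\cap\Delta_j$ bijectively onto the union of $V\cap\Delta_j$ and $\Gamma_j([0,\ell_j)\times(-w,w))$, and the latter sets are disjoint from $V$ and from each other by (B4) and (B3). So $\Theta$ is a $K_0K_1$-qc homeomorphism of $V$ onto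
\[
V^+=V\cup E_0\cup\dots\cup E_{q-1},\qquad E_j=\Gamma_j\bigl((-w,\ell_j)\times(-w,w)\bigr),
\]
where, by (B1), (B4) and \eqref{eq:charts},
\begin{equation}\label{eq:EV}
E_j\cap V=\Gamma_j\bigl((-w,0)\times(-w,w)\bigr).
\end{equation}
Let $F_1=\Theta\circ F\circ\Theta^{-1}:V^+\to V^+$.

\begin{lemma}\label{lem:glue}
For small $w$, $F_1=F$ on $V^+\cap U$.
\end{lemma}

\begin{proof}
Let $z\in V^+\cap U$ and $x=\Theta^{-1}(z)\in V$. The three cases correspond to the three mismatches of Section~\ref{sub:rotation}.

Suppose $x\notin\Delta_0\cup\dots\cup\Delta_{q-1}$, so $x=z$ and $F_1(z)=\Theta(F(z))$. If $F(z)\in\Delta_i$ for some $i\le q-1$, then $z\in\Delta_{i+1}$, because $F$ is injective on $H(D_{1+c})$ and $F(\Delta_{i+1})=\Delta_i$. This forces $i+1=q$. But $d(b_q)>s_+>s$, so $\Delta_q\cap U=\emptyset$ for small $w$. Hence $\Theta$ fixes $F(z)$, and $F_1(z)=F(z)$.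

Suppose $x\in\Delta_0$. Then $z\in\Gamma_0([-2w,1]\times[-2w,2w])$, on which $d>s$ for small $w$ by (A2). So this case does not occur.

Suppose $x=\Lambda_j(\xi)$ with $1\le j\le q-1$ and $\xi\in\mathbb{H}\cap D_{2w}$. Then $z=\Gamma_j(T_j(\xi))$ and $F(x)=\Lambda_{j-1}(\xi)$, so
\[
F_1(z)=\Gamma_{j-1}(T_{j-1}(\xi)),\qquad F(z)=\Gamma_{j-1}(T_j(\xi))
\]
by (B2). If $\ell_j=\ell_{j-1}$, then $T_j=T_{j-1}$. If $\operatorname{Re}T_j(\xi)<\ell_j-w$, then $T_j(\xi)=T_{j-1}(\xi)$ by \eqref{eq:compatible}. Otherwise $j$ is stopped and $T_j(\xi)\in[\ell_j-w,\ell_j]\times[-w,w]$. Since $d(\gamma_j(\ell_j))=\sigma>s$, this gives $d(z)>s$ for small $w$, contrary to $z\in U$.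
\end{proof}

We extend $F_1$ by $F$ on $U\subset D_\rho$. It is then a nonconstant quasiregular map on the domain $\Omega_1=U\cup V^+$.

\begin{lemma}\label{lem:simply}
For small $w$, $\Omega_1$ is simply connected.
\end{lemma}

\begin{proof}
The domain $U\cup V$ is simply connected by Lemma~\ref{lem:star}, and the $E_j$ are pairwise disjoint simply connected domains. Adding them one at a time and using (T), it suffices to show that each $E_j\cap(U\cup V)$ is nonempty and connected. For $j=0$ we have $E_0\cap U=\emptyset$ for small $w$ by (A2), and \eqref{eq:EV} applies. For free $j$ we have $E_j\subset U$ for small $w$ by (A4). For stopped $j$ let $u=d\circ\Gamma_j$, a smooth function by (B3). Choose $\epsilon\in(0,\min(t_j,\ell_j-t_j))$ with $\partial_xu(x,0)>0$ for $|x-t_j|\le\epsilon$. By (A4) and uniform continuity, for small $w$ and all $|y|\le w$,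
\[
u<s\ \text{ if }-w\le x\le t_j-\epsilon,\qquad\partial_xu>0\ \text{ if }|x-t_j|\le\epsilon,\qquad u>s\ \text{ if }t_j+\epsilon\le x\le\ell_j .
\]
So for each $|y|<w$ there is $x_j(y)>0$ such that $E_j\cap U=\Gamma_j(\{-w<x<x_j(y),\ |y|<w\})$. The set in braces is a union of horizontal segments that all meet the vertical segment $\{-\frac w2\}\times(-w,w)$ contained in it, so it is connected. By \eqref{eq:EV}, $E_j\cap U$ contains $E_j\cap V$.
\end{proof}

\subsection{The invariant Beltrami coefficient}\label{sub:mu}

Let $k=\frac{K_0K_1-1}{K_0K_1+1}$, which does not depend on $w$, and let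
\[
\Sigma_w=\bigcup_{j=0}^{q-1}\Gamma_j\bigl([-2w,\ell_j]\times[-2w,2w]\bigr),\qquad\gamma=\bigcup_{j=0}^{q-1}\gamma_j([0,\ell_j]).
\]
The compact sets $\Sigma_w$ decrease to the null set $\gamma$ as $w\downarrow0$. Since $\Theta(V\cap\Delta_j)\subset\Sigma_w$ for $j<q$, we have $\Theta^{-1}=\mathrm{id}$ on the open set $V^+\setminus\Sigma_w$. On $V^+$ let $\mu=\mu_w$ be a Borel representative of $(\Theta^{-1})^*0$ with $|\mu|\le k$ everywhere and $\mu=0$ off $\Sigma_w$. From $\Theta^{-1}\circ F_1=F\circ\Theta^{-1}$, \eqref{eq:pullback} and $F^*0=0$ we get $F_1^*\mu=\mu$ almost everywhere on $V^+$.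

We spread $\mu$ to the rest of $U$ by pulling back under $F$. For $n\ge1$ let $Z_n$ be the Borel set of points $z$ with $z,F(z),\dots,F^{n-1}(z)\in U\setminus V^+$ and $F^n(z)\in V^+$. The $Z_n$ are disjoint, and $F^n$ is holomorphic near each point of $Z_n$. Put $\mu=(F^n)^*(\mu|_{V^+})$ on $Z_n$ and $\mu=0$ at all remaining points of $\mathbb{C}\setminus V^+$. Then $\mu$ is measurable, and $|\mu|\le k$ because holomorphic pull-back preserves the modulus; unlike in Section~\ref{sec:extension}, no dilatation accumulates along orbits. Let $z\in U\setminus V^+$, so $F_1=F$ near $z$. If $z\in Z_1$, then $(F^*\mu)(z)=\mu(z)$ by definition. If $z\in Z_n$ with $n\ge2$, then $F(z)\in Z_{n-1}$ and \eqref{eq:pullback} applies off the critical points. If $z$ lies in no $Z_n$, then $F(z)$ lies neither in $V^+$ nor in any $Z_n$, and both sides vanish. So $F_1^*\mu=\mu$ almost everywhere on $\Omega_1$.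

\begin{lemma}\label{lem:muzero}
For almost every $z\in\mathbb{C}$ we have $\mu_w(z)=0$ for all sufficiently small $w$.
\end{lemma}

The point to rule out is an orbit that misses $\gamma$ but comes arbitrarily close to it, at later and later times, and so meets every $\Sigma_w$. This cannot happen, because an orbit that comes close to $\gamma$ leaves $U$.

\begin{proof}
For $z\in U$ let $\tau(z)=\inf\{n\ge1:F^n(z)\notin U\}\le\infty$; it does not depend on $w$. Let $y=\gamma_j(t)$ with $j\ge1$. The points $F^i(y)=\gamma_{j-i}(t)$, $0\le i<j$, lie in $D_\rho$, and $F^j(y)=\gamma_0(t)\notin\overline U$. So $F^j$ is defined on a neighborhood of $y$ with values outside $\overline U$, and $\tau\le j$ on the part of that neighborhood in $U$. Points of $\gamma_0$ have neighborhoods disjoint from $U$. The union of all these neighborhoods contains $\Sigma_w$ for $w\le w_1$, with some $w_1>0$. Hence $\tau\le q$ on $\Sigma_w\cap U$ for $w\le w_1$.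

Let $w\le w_1$ and $\mu_w(z)\ne0$. Then either $z\in\Sigma_w$, or there is $n\ge1$ with $z,\dots,F^{n-1}(z)\in U$ and $F^n(z)\in\Sigma_w$. In the second case either $F^n(z)\notin U$ and $\tau(z)=n$, or $F^n(z)\in\Sigma_w\cap U$ and $n<\tau(z)\le n+q$. In both cases $n\le\tau(z)<\infty$, so for fixed $z$ only finitely many $n$ can occur, for all $w\le w_1$ together.

Let $O_n$ be the open set of $z$ with $z,\dots,F^{n-1}(z)\in U$, and let $\mathcal{N}$ be the union of $\gamma$ and the sets $\{z\in O_n:F^n(z)\in\gamma\}$, $n\ge1$. Since $F$ is an open map, $F^n$ is nonconstant on each component of $O_n$, so $\mathcal{N}$ is a null set. If $z\notin\mathcal{N}$, then $z$ and the finitely many points $F^n(z)$ that can occur lie outside $\gamma=\bigcap_w\Sigma_w$, hence outside $\Sigma_w$ for small $w$, and $\mu_w(z)=0$.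
\end{proof}

\subsection{End of the proof of Proposition~\ref{prop:finger}}

Let $\Psi=\Psi^{\mu_w}$. By Lemmas~\ref{lem:muzero} and~\ref{lem:converge}, $\Psi$ and $\Psi^{-1}$ tend to the identity locally uniformly along a sequence $w\to0$. Put
\[
\Omega=\Psi(\Omega_1),\qquad G=\Psi\circ F_1\circ\Psi^{-1},\qquad h=\Psi\circ\Theta\circ H:\mathbb{D}\to\Omega,\qquad p=-3m .
\]
The domain $\Omega$ is simply connected by Lemma~\ref{lem:simply}. By Lemma~\ref{lem:straighten}, $G$ is holomorphic on $\Omega$, and $\Psi\circ\Theta$ is univalent on $V$ (take $\psi=\Theta^{-1}$ on $V^+$). So $h$ is univalent, $h(0)=\Psi(\Theta(0))=0$, and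
\[
G(h(\zeta))=\Psi(F_1(\Theta(H(\zeta))))=\Psi(\Theta(F(H(\zeta))))=h(\lambda\zeta).
\]
The remaining claims hold for small $w$ in the sequence.
\begin{itemize}
\item By (A2) there is $t\in(0,1)$ with $|\gamma_0(t)|>R+1$. This point lies in $E_0\subset V^+$ for every $w$, and $h(\mathbb{D})=\Psi(V^+)$. Since $\Psi(\gamma_0(t))\to\gamma_0(t)$, we get $\sup|h|>R$.
\item Fix $m'$ with $m-\delta<m'<m(1-\kappa)$. Then $\overline{D_{m'}}\subset U$, and $\Psi^{-1}(\overline{D_{m-\delta}})\subset D_{m'}$ for small $w$. So $\overline{D_{m-\delta}}\subset\Omega$, and on this disk $G=\Psi\circ F\circ\Psi^{-1}\to F$ uniformly, because $F$ is bounded and uniformly continuous on $\overline{D_{m'}}$.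
\item The sets $\Delta_j$ shrink to the points $b_j\in\partial V$, so $\Theta=\mathrm{id}$ on the compact subset $H(\overline{D_{1-\delta}})$ of $V$. Hence $h=\Psi\circ H\to H$ uniformly on $\overline{D_{1-\delta}}$.
\item The sets $U$ and $V$ lie in $D_{2m}$, and so do the $E_j$ with $j\ge1$ for small $w$, since $\gamma_j\subset\overline{U_\sigma}\subset D_{2m}$. By (A2), $E_0$ lies in the sector $|\arg z|<1$ for small $w$, and this sector lies in the right half-plane. So $\operatorname{dist}(p,\Omega_1)\ge m$. As $\Psi^{-1}(p)\to p$, we get $\Psi^{-1}(p)\notin\Omega_1$, that is, $p\notin\Omega$.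
\end{itemize}
Undoing the rotations made in Section~\ref{sub:notch} preserves $|p|=3m$ and all the estimates. This proves Proposition~\ref{prop:finger} and completes the proof of Theorem~\ref{thm:siegel}.\qed

\begin{thebibliography}{9}
\bibitem{SD} \emph{Siegel disks and related topics}, \texttt{http://maths.nju.edu.cn/\textasciitilde yangfei/materials/Siegel-disk-Sanya.pdf}.
\end{thebibliography}
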